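# A noncomputable c.e. set below every $LR$-complete c.e. set

## 1. A common lower bound for the $LR$-complete c.e. sets

**Theorem 1.** There are a noncomputable c.e. set $C$ and a c.e. set $B$ such that $C\le_T W$ for every c.e. set $W$ with $B\le_{LR}W$.

**Corollary 2.** There is a noncomputable c.e. set $C$ such that $C\le_T W$ for every $LR$-complete c.e. set $W$.

Here sets $A\subseteq\mathbb N$ are identified with infinite binary sequences ("reals"). We write $A\le_{LR}B$ if every real that is Martin-Löf random relative to $B$ is also Martin-Löf random relative to $A$. So $A\le_{LR}B$ says that, as an oracle, $A$ is no better than $B$ at detecting non-randomness. A c.e. set $W$ is *$LR$-complete* if $\emptyset'\le_{LR}W$.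

If $A\le_T B$, then every test for randomness that uses $A$ can be run with $B$, so $A\le_{LR}B$. In particular $\emptyset'$ is $LR$-complete. An $LR$-complete c.e. set is as strong as $\emptyset'$ at derandomizing, but it need not be close to $\emptyset'$ in the Turing degrees. Two known results, quoted with the problem, show how different it can be: some $LR$-complete c.e. degree is half of a minimal pair, and some $LR$-complete c.e. degree is noncuppable. The problem, whose stated source is "Working with the $LR$ Degrees" (doi:10.1007/978-3-540-72504-6_8), asks whether all the $LR$-complete c.e. sets nevertheless compute one and the same noncomputable c.e. set. Corollary 2 answers yes.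

Theorem 1 says a little more. It does not need all of $\emptyset'$ to be $LR$-below $W$. One particular c.e. set $B$, which we build ourselves together with $C$, is enough. That is the form we can prove, because we control $B$.

**Proof of Corollary 2 from Theorem 1.** Take $C$ and $B$ from Theorem 1 and let $\emptyset'\le_{LR}W$ with $W$ c.e. A real that is random relative to $W$ is random relative to $\emptyset'$, and hence relative to $B$, because $B\le_T\emptyset'$. So $B\le_{LR}W$, and Theorem 1 gives $C\le_TW$. $\square$

## 2. Relative complexity and two quoted facts

A real $Z$ is *Martin-Löf random relative to $X$* if $Z\notin\bigcap_nU_n$ for every sequence $(U_n)$ of uniformly $\Sigma^0_1(X)$ classes with $\mu(U_n)\le2^{-n}$. We will never work with tests. Everything goes through prefix-free complexity.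

Fix a universal prefix-free oracle machine $U$. Then $K^X(n)$ is the length of the shortest $\sigma$ with $U^X(\sigma)=n$. Since for each oracle $X$ the domain of $U^X$ is prefix-free, $\sum_n2^{-K^X(n)}\le1$. Let $K^X_s$ be the $s$-step approximation: it looks at finitely many $\sigma$, runs $s$ steps, and its computations query only numbers $<s$ (value $\infty$ if nothing is found, and $2^{-\infty}=0$). It is computable from $s$, $n$ and the part of $X$ below $s$; it does not increase as $s$ grows; and
$$\sum_n2^{-K^X_s(n)}\le1\quad\text{for all }X,s. \tag{1}$$

**Fact 3** (Kjos-Hanssen, Miller, Solomon, *Lowness notions, measure and domination*, J. London Math. Soc. 2012). For all $X,Y$: $X\le_{LR}Y$ if and only if $\exists b\,\forall n\;K^Y(n)\le K^X(n)+b$.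

**Fact 4** (Kraft–Chaitin theorem, relativized). If $L\subseteq\mathbb N\times\mathbb N$ is c.e. in $X$ and $\sum_{(r,n)\in L}2^{-r}\le1$, then there is $d$ with $K^X(n)\le r+d$ for all $(r,n)\in L$.

For example, $L=\{(n+1,n):n\in\mathbb N\}$ has weight $\frac12+\frac14+\dots=1$, so $K(n)\le n+1+d$. One can see this directly: the words $1^n0$ form a prefix-free set, and $1^n0$ can serve as a description of $n$.

So an $LR$-reduction becomes a statement about description lengths. Here is how we use it.

**Definition (item, weight, retraction).** An *item* is a number $n$ which the construction creates, together with a *weight* $2^{-r_n}$, $r_n\in\mathbb N$, fixed at creation. A new item is *valid*. It may later be *retracted*, and then it stays retracted forever. For a finite set $D$ of items, $wt(D)=\sum_{n\in D}2^{-r_n}$.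

New items will always be fresh (larger than all numbers used so far) and at least as large as the current stage. Let $\mathbb I$ be the set of all items. To decide $n\in\mathbb I$, run the construction through stage $n$. So $\mathbb I$ is decidable and $n\mapsto r_n$ is computable on $\mathbb I$. We let $B$ be the set of items that are ever retracted; it is c.e.

**Lemma 5.** Suppose $\sum_{n\in\mathbb I\setminus B}2^{-r_n}\le1$ and $B\le_{LR}W$. Then there is $b\in\mathbb N$ with $K^W(n)\le r_n+b$ for all $n\in\mathbb I\setminus B$.

**Proof.** The set $\{(r_n,n):n\in\mathbb I\setminus B\}$ is $B$-computable and has weight at most $1$. By Fact 4, $K^B(n)\le r_n+d$ on $\mathbb I\setminus B$ for some $d$, and we may take $d\in\mathbb N$. By Fact 3, $K^W(n)\le r_n+d+b'$ on $\mathbb I\setminus B$ for some $b'\in\mathbb N$. Put $b=d+b'$. $\square$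

We turn this into a game. An *opponent* is a pair $(W,b)$. It must give every never-retracted item $n$ a $W$-description of length at most $r_n+b$. By (1), at each stage its capacity is bounded: if $V=\{n:n\text{ an item},\ K_s^{W_s}(n)\le r_n+b\}$, then
$$wt(V)=\sum_{n\in V}2^{-r_n}\le\sum_{n\in V}2^{b-K^{W_s}_s(n)}\le2^b. \tag{2}$$
For instance, if $b=1$ and all our items have weight $\frac18$, the opponent can have at most $16$ of them covered at once.

Retracting a set of items frees our own budget, which only counts valid items. The opponent's descriptions of those items keep using its capacity until $W$ changes below their use. So after a retraction the opponent must either leave part of its capacity wasted or change $W$. A change of $W$ is exactly the permission we need to put a number into $C$.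

## 3. One opponent

Suppose there is only one opponent $(W,b)$, and let $c=2^b$. We want $C\ne\varphi_k$ for all $k$, and $C\le_TW$ if $(W,b)$ covers every never-retracted item.

For each $k$ appoint a *waiting* follower $x$, a fresh number of size at least the current stage, with a finite set of new items (a *block*) of weight $\alpha_k=2^{-k-3}$. When the block is covered by current $W$-computations that query only numbers $<u$, record the block as a *certificate* with use $u$. If $W$ changes below $u$, the certificate is lost and we wait for a new one. If $\varphi_k(x)=0$ is seen, retract the block. If there is no certificate at that moment, put $x$ into $C$, and $P_k$ is satisfied. If there is one, $x$ becomes *held*; it enters $C$ at the stage when $W$ next changes below $u$, if ever. In that case too $P_k$ is satisfied. As long as $P_k$ is not satisfied and has no waiting follower, we appoint a new one.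

Only waiting followers have valid blocks, so valid weight is at most $\sum_k\alpha_k=\frac14$. The certificates of held followers are pairwise disjoint, and all their items are still covered. By (2) at most $c/\alpha_k$ followers of $P_k$ are held at once. If $P_k$ is never satisfied, a held follower is held forever, so there are finitely many of them and some follower waits forever. It is not in $C$, and $\varphi_k(x)\neq0$. So $C\ne\varphi_k$ in every case.

To compute $C(x)$ for a follower $x$ from $W$, search for a stage at which either $x$ is in $C$ or $x$ has a certificate with a use $u$ below which $W$ no longer changes; the second condition can be checked with $W$. If $x\notin C$, the search succeeds. If $x$ waits forever, its block is never retracted, hence eventually covered by true computations, and it then acquires a correct certificate unless it has one already. If $x$ is held forever, its certificate is correct. And a follower with a correct certificate never enters $C$. So the case of one opponent is settled.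

## 4. Two opponents, and a loss that shrinks

Now let $(W_0,b_0)$ and $(W_1,b_1)$ both be opponents, with $c_i=2^{b_i}$. We want $x$ to enter $C$ only if both certificates are gone. Suppose $\varphi_k(x)=0$ occurs when the certificate of $W_0$ is present. We retract the block, and $x$ is held by $W_0$, which wastes capacity equal to the weight $a$ of its certificate. Call $W_0$ the *holder* and $a$ the *loss*.

Suppose that $W_1$ changes and drops its certificate. If $W_0$ later changes too, $x$ will enter $C$. So $W_1$ cannot yet decide $x$. Perhaps $W_0$ never changes, and then $x$ is held forever with $W_1$ undecided. One such $x$ does no harm, but over all $k$ there may be infinitely many, and a reduction $C\le_TW_1$ can treat only finitely many exceptions by a table. Therefore a held $x$ must offer $W_1$ something new to certify.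

The obvious offer is a new block for $x$, of weight $\delta a$. How large may $\delta$ be? All we know about the followers with holder $h$ is that their losses sum to at most $c_h$. So the new blocks may weigh $\delta c_h$ together, and with many opponents we need $\sum_h\delta_hc_h\le1$, where $\delta_h$ is the factor used with holder $h$. The factors must be small.

This is the exact point where the argument of Section 3 stops. Let $W_1$ cover the new block, and let $W_0$ then change. Now $W_1$ is the holder, with loss only $\delta_0a$. We retract, and offer $W_0$ a block of weight $\delta_1\delta_0a$. Let $W_0$ cover it, and let $W_1$ change; the loss is now $\delta_1\delta_0a$. The opponents can alternate like this, and no bound we have forbids it: the losses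
$$a,\quad \delta_0a,\quad\delta_1\delta_0a,\quad\delta_0\delta_1\delta_0a,\quad\dots$$
only get smaller. The positive lower bound on the loss of a follower of $P_k$ is gone. With it go the bound on the number of held followers and any bound on the number of times that one follower acts. Taking $\delta\ge1$ would repair the counting but break the budget.

## 5. Weighted losses and borrowed certificates

Break the symmetry between opponents. Give opponent $i$ a coefficient $\omega_i\le1$, rapidly decreasing in $i$, and say that a certificate of weight $w$ for opponent $i$ has *value* $\omega_iw$. When $x$ is held by $h$ with loss $a$, we ask that every certificate defined for $x$ from then on have value at least $2\omega_ha$. There are two kinds of opponents $i\ne h$.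

If $i<h$, a new block of weight $\varepsilon_ha$ will do, however small $\varepsilon_h$ is, provided that $\omega_i\varepsilon_h\ge2\omega_h$. The coefficients are chosen to make this true: the weight shrinks but the value doubles.

If $i>h$, the coefficients work against us, and we need much more weight than $a$. We shall ask for $\kappa_ia$ with $\kappa_i=2/\omega_i$, so that the value is $\omega_i\kappa_ia=2a\ge2\omega_ha$. A block of that size for $x$ is out of the question. So we *borrow*: arrange the followers in a stack, and let the certificate for $(x,i)$ consist of the blocks of the entries that lie above $x$ in the stack. Those blocks are there in any case. Whenever $x$ acts, all entries above it are removed and their items retracted, so $i$'s descriptions of the borrowed items are wasted just as if the items had been $x$'s own.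

What if there is never enough weight above $x$? Then $x$ is useless to opponent $i$, but we can tolerate a finite number $N_i$ of such $x$, since a table handles them. If at some moment $N_m$ entries all wait for more weight on behalf of opponent $m$, we put a *dummy* block on top of the stack. It serves all $N_m$ entries at once. Since the total need is bounded, the total weight of dummies is at most the total need divided by $N_m$, and choosing $N_m$ large makes this as small as we like.

One more choice has to be made. When $x$ acts and several certificates are present, which opponent becomes the holder? We choose the one whose certificate has the smallest value. Then every other certificate present has at least the holder's value, every new one has at least twice that value, and the holder's value never goes down.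

## 6. The construction

### Parameters

Let $(W_i,b_i)_{i\in\mathbb N}$ effectively list all pairs (c.e. set, natural number), with enumerations $(W_{i,s})_s$. Let $c_i=2^{b_i}$ and
$$\alpha_k=2^{-k-3},\qquad \varepsilon_h=\frac{2^{-h-3}}{c_h},\qquad \omega_0=1,\quad \omega_h=\frac{\omega_{h-1}\varepsilon_h}{2}\ (h\ge1),$$
$$\kappa_m=\frac2{\omega_m},\qquad N_m=2^{m+2}\kappa_m\sum_{h<m}c_h\ \ (m\ge1).$$
All $\alpha_k,\varepsilon_h,\omega_h,\kappa_m$ are powers of two, $\omega_h\le1$ is decreasing in $h$, and $N_m$ is a positive integer. If $i<h$ then $\omega_i\ge\omega_{h-1}$, so $\omega_i\varepsilon_h\ge\omega_{h-1}\varepsilon_h=2\omega_h$. Thus
$$\omega_i\varepsilon_h\ge2\omega_h\ \ (i<h),\qquad\omega_i\kappa_i=2. \tag{3}$$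

The requirements are $P_k$: $C\ne\varphi_k$, where $(\varphi_k)$ lists the partial computable functions.

### Blocks and covering

A *block* of dyadic weight $w>0$ is a finite set of new items of total weight $w$. It exists because every positive dyadic rational is a finite sum of numbers $2^{-r}$, $r\in\mathbb N$; for example $\frac58=2^{-1}+2^{-3}$ needs two items. All weights requested below arise from sums of block weights by multiplying with powers of two and by subtraction with a positive result, so they are positive dyadic rationals.

Let
$$V_i[s]=\{n:n\text{ an item},\ K_s^{W_{i,s}}(n)\le r_n+b_i\},\qquad wt(V_i[s])\le c_i, \tag{4}$$
where the bound is (2). Note that $V_i[s]$ may contain retracted items. A finite set $D$ of items is *$i$-covered at $s$ with use $u$* if $D\subseteq V_i[s]$ is witnessed by computations querying only numbers $<u$. If so, and $t\ge s$ is such that $W_{i,t}$ and $W_{i,s}$ agree below $u$, then $D$ is $i$-covered at $t$ with use $u$.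

### The stack

At each stage there is a finite stack $e_1,\dots,e_r$ of *entries* ($e_r$ on top), initially empty. An entry is of one of these types:

* a *waiting* follower $x$ for some $P_k$, with a block of weight $\alpha_k$;
* a *held* follower $x$ for $P_k$, with *holder* $h\le k$, *loss* $a>0$, and a block of weight $\varepsilon_ha$;
* a *done* follower, without a block;
* a *dummy*, with a block.

Let $w(e)$ be the weight of the block of $e$ ($0$ if there is none). The valid items are exactly those in blocks of entries of the current stack. When an entry is removed, its items are retracted and its follower, if any, is *cancelled*.

For a follower $x$ for $P_k$ on the stack and $i\le k$, the pair $(x,i)$ is *undefined* (initially) or *defined*. If defined, it carries a *certificate* $D_i(x)$, a finite set of items, and a *use* $u_i(x)$.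

**Definition (target).** Let $e_j$ have follower $x$ for $P_k$, and let $i\le k$. The target of $(x,i)$ is what opponent $i$ is offered:

* if $e_j$ is waiting, it is the block of $e_j$;
* if $e_j$ is held and $i<h$, it is the block of $e_j$;
* if $e_j$ is held and $i>h$, and there is $q$ with $\sum_{j<l\le q}w(e_l)\ge\kappa_ia$, then for the least such $q$ it is the union of the blocks of $e_{j+1},\dots,e_q$;
* in all other cases there is no target.

**Definition (pending).** Let $M(e_j)=\sum_{l>j}w(e_l)$. The entry $e_j$ is *$m$-pending* if it is held, $h<m\le k$, and $M(e_j)<\kappa_ma$.

### Stage $s\ge1$

**Phase 1 (updating).** Every defined $(x,i)$ for which $W_{i,s}$ and $W_{i,s-1}$ differ below $u_i(x)$ becomes undefined.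

**Phase 2 (events).** The entry $e_j$ *requires attention* if it is waiting (for $P_k$) and $\varphi_{k,s}(x)=0$, or if it is held and $(x,h)$ is undefined. If some entry requires attention, take the least such $j$; we speak of an *event at $e_j$*. Remove all entries above $e_j$ and retract the block of $e_j$. Let $H=\{i\le k:(x,i)\text{ is defined}\}$.

* (a) If $H=\emptyset$, put $x$ into $C$; $e_j$ becomes done, and $P_k$ is *satisfied* forever.
* (b) Otherwise choose $h\in H$ with $\omega_h\,wt(D_h(x))$ minimal (the least such $h$). Then $e_j$ becomes held with holder $h$, loss $a=wt(D_h(x))$, and a new block of weight $\varepsilon_ha$. The pairs $(x,i)$, $i\in H$, stay defined with their old certificates and uses.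

End the stage.

**Phase 3 (no entry requires attention).** First, every undefined $(x,i)$ that has a target $T$ which is $i$-covered at $s$ becomes defined, with certificate $T$ and the least possible use. Then put one new entry on top of the stack:

* If for some $m\ge1$ there are at least $N_m$ $m$-pending entries, take the least such $m$ and add an *$m$-dummy* of weight $\min\{\kappa_ma_j-M(e_j):e_j\ m\text{-pending}\}$, where $a_j$ is the loss of $e_j$.
* Otherwise, for the least $k$ such that $P_k$ is not satisfied and has no waiting follower on the stack, add a waiting follower $x$ for $P_k$, with $x$ fresh and $x\ge s$.

Here are some immediate remarks. The construction is computable, so $C$ and $B$ are c.e. Since $x\ge s$ at appointment, we can decide whether $x$ is ever a follower, and for which $P_k$. There is at most one waiting follower for each $P_k$ on the stack at a time, because a held follower never becomes waiting again. Certificates have positive weight. An entry changes only through an event at it, which removes everything above it; and entries are removed only through events below them.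

### A run by hand

Suppose $b_0=b_1=0$. Then $c_0=c_1=1$, $\varepsilon_0=\frac18$, $\varepsilon_1=\frac1{16}$, $\omega_1=\frac1{32}$, $\kappa_1=64$, $N_1=2^3\cdot64=512$. Consider a follower $x$ for $P_1$, with block of weight $\alpha_1=\frac1{16}$, covered by both opponents.

1. At the first event $H=\{0,1\}$. The values are $\frac1{16}$ for opponent $0$ and $\frac1{32}\cdot\frac1{16}=\frac1{512}$ for opponent $1$. The holder is $1$, the loss $\frac1{16}$, the holder's value $\frac1{512}$, the new block has weight $\frac1{256}$.
2. Let $W_0$ drop its certificate and cover the new block. The value is $\frac1{256}$, twice $\frac1{512}$, although the weight went down. Now let $W_1$ drop. At the second event $H=\{0\}$. The holder is $0$ with loss $\frac1{256}$ and value $\frac1{256}$. The new block has weight $\frac1{2048}$. Opponent $1$ is not offered this block. It is offered the blocks above $x$, once they weigh at least $64\cdot\frac1{256}=\frac14$.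
3. Suppose they weigh exactly $\frac14$, and $W_1$ covers them; then $W_0$ drops. At the third event the holder is $1$ with loss $\frac14$ and value $\frac1{128}$. The new block has weight $\frac1{64}$.
4. Let $W_0$ cover it and $W_1$ drop. At the fourth event the holder is $0$, with loss and value $\frac1{64}$. Opponent $1$ now asks for weight $64\cdot\frac1{64}=1$ above $x$. We shall see that all valid items together never weigh more than $\frac34$. So opponent $1$ gets no target while this state lasts. If $W_0$ now drops, $x$ enters $C$. If $W_0$ never drops and the entry is never removed, $x$ is one of the exceptions that go into the table of opponent $1$.

With the naive rule of Section 4 and the same factors $\varepsilon_0,\varepsilon_1$, the losses would have been $\frac1{16},\frac1{256},\frac1{2048},\frac1{32768},\dots$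

A dummy works as follows. Suppose two of the $1$-pending entries are $e_j,e_l$ with $j<l$, with $\kappa_1a_j=\frac14$, $M(e_j)=\frac18$, and $\kappa_1a_l=\frac12$, $M(e_l)=\frac1{16}$. They lack $\frac18$ and $\frac7{16}$. If no pending entry lacks less than $\frac18$, the dummy has weight $\frac18$; all of it counts for both entries, and $e_j$ stops being $1$-pending.

## 7. The weight budget

The first two lemmas show that the valid items always fit into the budget that Lemma 5 needs. The first one says that wasted capacity is real: the losses charged to one opponent add up.

**Lemma 6.** At the end of every stage, for each $h$,
$$\sum_{e_j\text{ held with holder }h}a_j\le c_h .$$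

**Proof.** **Step 1: each held entry still has its holder's certificate.** We need this to identify the loss with weight that is covered now. We claim that at the end of a stage every held $e_j$, with follower $x$ and holder $h$, has $(x,h)$ defined. At an event stage this holds for the treated entry, because its holder is chosen in $H$. It holds for the entries below it because they did not require attention, and the entries above it are removed. At other stages no entry requires attention, and the claim follows again.

Moreover $D_h(x)$ is the certificate that was present at the last event at $e_j$. For if $(x,h)$ had become undefined after that event, then in the same stage $e_j$ would have required attention, and so it would have had a further event or been removed. Hence $wt(D_h(x))=a_j$. Since $(x,h)$ has stayed defined, $W_h$ has not changed below the use since the certificate was defined, and so $D_h(x)\subseteq V_h[s]$.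

**Step 2: these certificates are pairwise disjoint.** We need this to add up the losses. A certificate of a follower consists of items from the block of its own entry or of entries above it. Such items are created no earlier than the appointment of the follower. Let $j<l$, with $e_j$ and $e_l$ both held with holder $h$. The items of the certificate of $e_j$ were created before the last event at $e_j$. That event removed everything above $e_j$, so $e_l$ was put on the stack later, and all items in certificates of $e_l$ were created later still or together with $e_l$. Hence the two certificates are disjoint.

By both steps and (4), the sum of the losses is at most $wt(V_h[s])\le c_h$. $\square$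

**Lemma 7.** At the end of every stage the total weight of the valid items is at most $\frac34$.

**Proof.** Each of the three kinds of block gets a budget of $\frac14$.

**Step 1: waiting and held entries.** There is at most one waiting follower per requirement, so waiting entries contribute at most $\sum_k\alpha_k=\frac14$. By Lemma 6, held entries contribute at most $\sum_h\varepsilon_hc_h=\sum_h2^{-h-3}=\frac14$.

**Step 2: dummies.** We place the blocks of the stack side by side on a line, and count how often the dummies' segments are needed. Let $\Delta_m$ be the total weight of the $m$-dummies on the stack, and put $\pi_j=\sum_{l\le j}w(e_l)$. For a held $e_j$ with holder $h_j<m$ let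
$$I_j=[\pi_j,\ \pi_j+\kappa_ma_j),$$
the segment above $e_j$ that could serve it. For an $m$-dummy $e_q$ let $J_q=[\pi_{q-1},\pi_q)$, the segment which it occupies.

The entries below $e_q$ are exactly as they were when $e_q$ was added, because an event at any of them would have removed $e_q$. At that time at least $N_m$ entries $e_j$ were $m$-pending. For each of them $M(e_j)$ was $\pi_{q-1}-\pi_j$, and by the choice of weight $w(e_q)\le\kappa_ma_j-M(e_j)$, so $\pi_q\le\pi_j+\kappa_ma_j$. Also $\pi_{q-1}\ge\pi_j$. Hence $J_q\subseteq I_j$. So every point of $J_q$ lies in at least $N_m$ of the intervals $I_j$. The $J_q$ are disjoint and have total length $\Delta_m$. Therefore, using Lemma 6 for each $h<m$,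
$$N_m\Delta_m\le\sum_j|I_j|=\kappa_m\sum_{h<m}\ \sum_{e_j\text{ held with holder }h}a_j\le\kappa_m\sum_{h<m}c_h .$$
By the definition of $N_m$ we get $\Delta_m\le2^{-m-2}$, and $\sum_{m\ge1}2^{-m-2}=\frac14$. $\square$

## 8. Values grow: finitely many events at each entry

This is where the alternation of Section 4 is ruled out. The lemma also restores the lower bound on losses.

**Lemma 8.** For each $k$ there is a bound on the number of events at any single entry with a follower for $P_k$. While such an entry is held, $a\ge\omega_k\alpha_k$.

**Proof.** Consider the consecutive events of type (b) at the entry of $x$. Let $H_t,h_t,a_t$ be the values of $H,h,a$ at the $t$-th such event, and let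
$$v_t=\omega_{h_t}a_t=\min_{i\in H_t}\omega_i\,wt(D_i(x)).$$

**Step 1: the starting value.** Before the first event the entry is waiting, so at that event all certificates are the block of weight $\alpha_k$. Since $\omega_i\ge\omega_k$ for $i\le k$, we have $v_1\ge\omega_k\alpha_k$.

**Step 2: comparing consecutive events.** We show that at event $t+1$ old certificates have value at least $v_t$, and new ones at least $2v_t$. The pair $(x,h_t)$ stays defined until the stage of event $t+1$: at the stage when it becomes undefined, the entry requires attention, so at that stage it has an event or is removed. Thus $(x,h_t)$ is undefined at event $t+1$, that is, $h_t\notin H_{t+1}$. Let $i\in H_{t+1}$; then $i\ne h_t$.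

*Old:* $(x,i)$ has been defined continuously since event $t$. Then $i\in H_t\setminus\{h_t\}$, the certificate is the same, and $\omega_i\,wt(D_i(x))\ge v_t$ because $v_t$ is the minimum over $H_t$.

*New:* the certificate was defined between the two events, while the entry was held with holder $h_t$ and loss $a_t$. If $i<h_t$, the certificate is the block, of weight $\varepsilon_{h_t}a_t$, and by (3)
$$\omega_i\varepsilon_{h_t}a_t\ge2\omega_{h_t}a_t=2v_t .$$
If $i>h_t$, the certificate has weight at least $\kappa_ia_t$, and $\omega_i\kappa_ia_t=2a_t\ge2v_t$, because $\omega_{h_t}\le1$.

In all cases the value is at least $v_t$, so $v_{t+1}\ge v_t$.

**Step 3: doubling after $k+1$ events.** Growth in the weak sense is not enough, so we show that old certificates of small value run out. Fix $t$, and for $t'\ge t$ let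
$$R_{t'}=\{i\in H_{t'}:\omega_i\,wt(D_i(x))<2v_t\},$$
with the certificates as at event $t'$. An index that is new at event $t'+1$ has value at least $2v_{t'}\ge2v_t$, so it is not in $R_{t'+1}$. An old index in $R_{t'+1}$ has the same certificate as at event $t'$, so it is in $R_{t'}$, and it is not $h_{t'}$. Hence $R_{t'+1}\subseteq R_{t'}\setminus\{h_{t'}\}$. If $R_{t'}\ne\emptyset$, then $h_{t'}\in R_{t'}$, since $h_{t'}$ has minimal value. So the set loses an element each time until it is empty. As $|R_t|\le k+1$, we get $R_{t+k+1}=\emptyset$, that is, $v_{t+k+1}\ge2v_t$, if event $t+k+1$ exists.

**Step 4: the capacity stops the growth.** A certificate of a defined $(x,i)$ is a subset of the current $V_i$. So by (4), $v_t\le a_t\le c_{h_t}\le\max_{i\le k}c_i$. Put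
$$L_k=\log_2\frac{\max_{i\le k}c_i}{\omega_k\alpha_k}.$$
If event number $1+n(k+1)$ of type (b) exists, then by Steps 1 and 3 its value is at least $2^n\omega_k\alpha_k$, so $n\le L_k$. Hence there are at most $(k+1)(L_k+1)$ events of type (b). There is at most one of type (a). Finally $a_t\ge v_t\ge v_1\ge\omega_k\alpha_k$. $\square$

## 9. Permanent and stuck entries

We now look at the limit of the stack.

**Lemma 9.** For every $r$ there is a stage from which on the stack has length at least $r$ and its first $r$ entries never change.

**Proof.** We use induction on $r$; for $r=0$ there is nothing to show. Suppose the claim holds for $r$ from stage $s_r$ on. After $s_r$ there are no events at positions $\le r$, since an event changes the entry. If the stack has length exactly $r$ after some stage $\ge s_r$, then at the next stage no entry requires attention, and a new entry is added. This is always possible, as only finitely many $P_k$ are satisfied or have waiting followers at any time. So at some point there is an entry in position $r+1$. It is never removed after $s_r$, because that takes an event below it. By Lemma 8 it has only finitely many events (dummies and done entries have none). After its last event it does not change. $\square$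

Let $e_1,e_2,\dots$ denote the *permanent entries* in their final states, and write $h_j,a_j$ for the holder and loss of $e_j$ if it is held, and $k_j$ for the index of the requirement of its follower. The following is used repeatedly:

$$\text{when }e_{q+1}\text{ was put on the stack, the stack was exactly }e_1,\dots,e_q\text{ in final state.}\tag{5}$$

Indeed, a later event at a position $\le q$ would have removed $e_{q+1}$. In particular the permanent entries are added at increasing stages, and Phase 3 is executed infinitely often.

An item that is never retracted belongs to an entry that is never removed, hence permanent, and to a block of it that is never replaced. Conversely, final blocks of permanent entries are never retracted. So $\mathbb I\setminus B$ consists exactly of the items of final blocks of permanent entries. Any finitely many of them are valid together at late stages, so Lemma 7 gives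
$$\sum_{n\in\mathbb I\setminus B}2^{-r_n}\le\tfrac34 . \tag{6}$$

**Definition (stuck).** A permanent $e_j$ is *$m$-stuck* if it is held in its final state, $h_j<m\le k_j$, and $\sum_{j<l\le q}w(e_l)<\kappa_ma_j$ for all $q$.

These are the entries that never offer a target to opponent $m$. In the run of Section 6, the entry of $x$ becomes $1$-stuck if it stays forever in the state reached at the fourth event.

**Lemma 10.** (i) Infinitely many permanent entries were added as followers. (ii) For each $m\ge1$ there are fewer than $N_m$ $m$-stuck entries.

**Proof.** **Part (i): dummies do not take over.** Suppose that for some $r$ all $e_{q+1}$, $q\ge r$, are dummies. By (5), each of them was added to the stack $e_1,\dots,e_q$. If $e_{q+1}$ is an $m'$-dummy, let $e_j$ attain the minimum in the definition of its weight. This entry is held, so it was added as a follower, and hence $j\le r$; also $m'\le k_j$. It is $m'$-pending on the stack $e_1,\dots,e_q$. After the dummy is added, $M(e_j)=\kappa_{m'}a_j$, so $e_j$ is not $m'$-pending on $e_1,\dots,e_{q+1}$, nor on any longer $e_1,\dots,e_{q'}$. So different $q$ give different pairs $(j,m')$. But there are only finitely many pairs with $j\le r$ and $m'\le k_j$, a contradiction.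

**Part (ii): too many stuck entries would produce dummies forever.** Suppose $N_m$ entries among $e_1,\dots,e_r$ are $m$-stuck. For every $q\ge r$ they are $m$-pending on the stack $e_1,\dots,e_q$. By (5) and the rule of Phase 3, $e_{q+1}$ is then a dummy (for $m$ or a smaller index). So all $e_{q+1}$ with $q\ge r$ are dummies, contradicting (i). $\square$

## 10. $C$ is noncomputable

**Lemma 11.** $C\ne\varphi_k$ for all $k$.

**Proof.** **Step 1: two good outcomes.** We first note which outcomes meet $P_k$. If $P_k$ is ever satisfied, some follower $x$ for $P_k$ is in $C$. At the first event at its entry $x$ was waiting and $\varphi_k(x)=0$. So $C(x)=1\ne\varphi_k(x)$. If $P_k$ has a *permanent waiting follower* $x$, that is, the follower of a permanent entry whose final state is waiting, then $x\notin C$. Moreover $\varphi_k(x)$ diverges or differs from $0$, since otherwise the entry would require attention from some stage on, leading to an event at it or to its removal. So again $C\ne\varphi_k$.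

**Step 2: only finitely many held entries for $P_k$.** Suppose $k$ is least such that neither outcome occurs. We look for a place in the stack beyond which $P_k$ must get a permanent waiting follower. Held followers for $P_k$ have a holder $h\le k$ and, by Lemma 8, loss at least $\omega_k\alpha_k$. By Lemma 6 there are at most $\sum_{h\le k}c_h/(\omega_k\alpha_k)$ of them on the stack at the end of any stage. Hence only finitely many permanent entries are held for $P_k$ in their final state.

**Step 3: the next follower must be for $P_k$.** Choose $r$ so large that three things hold:

* $e_1,\dots,e_r$ include all the permanent entries from Step 2;
* they include a permanent waiting follower for each $k'<k$ such that $P_{k'}$ is never satisfied (by minimality of $k$ there is one);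
* all other $P_{k'}$, $k'<k$, are satisfied before any $e_{q+1}$ with $q\ge r$ is added.

By Lemma 10(i), some $e_{q+1}$ with $q\ge r$ was added as a follower. By (5), it was added to the stack $e_1,\dots,e_q$ in final state. On this stack every unsatisfied $P_{k'}$ with $k'<k$ has a waiting follower. $P_k$ is not satisfied and has no waiting follower there, because it would be a permanent one. By the rule of Phase 3, $e_{q+1}$ was added for $P_k$. In its final state it is not held, by the choice of $r$, and not done, as $P_k$ is never satisfied. So it is a permanent waiting follower for $P_k$, a contradiction. $\square$

## 11. Computing $C$ from $W$

**Lemma 12.** If $W$ is c.e. and $B\le_{LR}W$, then $C\le_TW$.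

**Proof.** **Step 1: find the right opponent.** We translate the hypothesis into covering. By (6), Lemma 5 applies and gives $b\in\mathbb N$ with $K^W(n)\le r_n+b$ on $\mathbb I\setminus B$. Fix $i$ with $W_i=W$ and $b_i=b$. Then
$$K^{W_i}(n)\le r_n+b_i\quad\text{for all }n\in\mathbb I\setminus B. \tag{7}$$

**Step 2: almost all relevant followers get a correct certificate.** This is what makes the oracle search stop. We claim: *for all but finitely many followers $x$ for requirements $P_k$ with $k\ge i$, if $x$ is never cancelled and $x\notin C$, then there is a stage $s$ at whose end $(x,i)$ is defined with a use $u$ such that $W_{i,s}$ and $W_i$ agree below $u$.*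

Such an $x$ belongs to a permanent entry $e_j$, which in its final state is waiting or held. Exclude the followers of the $i$-stuck entries; by Lemma 10(ii) there are fewer than $N_i$ of them (none if $i=0$).

Suppose first that $e_j$ is held in final state with holder $i$. At its last event $(x,i)$ is defined, and it stays defined forever, since otherwise there would be another event at $e_j$ or $e_j$ would be removed. So $W_i$ never changes below its use again, and the use is correct.

In all other cases the target of $(x,i)$ is eventually a constant finite set $T\subseteq\mathbb I\setminus B$. If $e_j$ is waiting, or held with $i<h_j$, then $T$ is the final block of $e_j$. If $e_j$ is held with $i>h_j$, then, since $i\le k_j$ and $e_j$ is not $i$-stuck, there is a least $q$ with $\sum_{j<l\le q}w(e_l)\ge\kappa_ia_j$, and $T$ is the union of the final blocks of $e_{j+1},\dots,e_q$; by Lemma 9 this is the target from some stage on.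

By (7) the inequalities $K^{W_i}(n)\le r_n+b_i$, $n\in T$, are witnessed by computations with oracle $W_i$ that query only numbers below some $u^*$. Hence there is a stage $s^*$ such that for all $s\ge s^*$ the target is $T$, $T$ is $i$-covered at $s$ with use $u^*$, and $W_{i,s}$ and $W_i$ agree below $u^*$. If $(x,i)$ is defined at the end of stage $s^*$ with a correct use, we are done. If it is defined with an incorrect use, then $W_i$ changes below that use at a later stage, and the pair becomes undefined. So in the remaining cases $(x,i)$ is undefined at some point after $s^*$ or at the end of stage $s^*$. Phase 3 is executed infinitely often. At its next execution $(x,i)$ becomes defined with certificate $T$ and the least possible use, which is at most $u^*$ and therefore correct. This proves the claim.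

**Step 3: the algorithm.** We describe how to compute $C(x)$ with oracle $W_i$. If $x$ is not appointed as a follower by stage $x$, it is never appointed, and $x\notin C$.

For each $k<i$ only finitely many followers for $P_k$ enter $C$: once one enters, no further followers for $P_k$ are appointed, and only finitely many are on the stack. So the followers for $P_k$ with $k<i$ are handled by a finite table that lists those that enter $C$. The finitely many exceptions of the claim are also put into a finite table.

For any other $x$, search for a stage $s$ such that

* $x\in C_s$, or
* $x$ is cancelled by stage $s$, or
* at the end of stage $s$ the pair $(x,i)$ is defined with a use $u$, and $W_{i,s}$ and $W_i$ agree below $u$.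

Output $C_s(x)$, where $C_s$ is the part of $C$ enumerated by the end of stage $s$. The third condition can be checked with oracle $W_i$, and by the claim the search halts.

**Step 4: the output is correct.** In the first case this is clear. In the second case $x$ cannot enter $C$ after its cancellation, since it is no longer on the stack. In the third case $(x,i)$ remains defined as long as $x$ is on the stack, because $W_i$ does not change below $u$ after stage $s$, and events leave defined pairs of $x$ defined. So $i\in H$ at every later event at the entry of $x$. Hence $H\ne\emptyset$, alternative (a) never applies, and $x$ does not enter $C$ after stage $s$. $\square$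

**Proof of Theorem 1.** $C$ and $B$ are c.e. By Lemma 11, $C$ is noncomputable. By Lemma 12, $C\le_TW$ for every c.e. $W$ with $B\le_{LR}W$. $\square$

## 12. Minimal pairs and cupping

Two nonzero degrees form a *minimal pair* if $\mathbf 0$ is the only degree below both. A nonzero c.e. degree is *cappable* if it is half of a minimal pair of c.e. degrees. A c.e. degree $\mathbf a$ is *noncuppable* if there is no c.e. degree $\mathbf b<\mathbf0'$ with $\mathbf a\vee\mathbf b=\mathbf0'$. We also apply these two words to c.e. sets through their degrees.

**Corollary 13.**

1. The c.e. degrees below all $LR$-complete c.e. degrees form an ideal that contains a nonzero degree.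
2. No two $LR$-complete c.e. degrees form a minimal pair: all $LR$-complete c.e. degrees have the common nonzero c.e. lower bound $\deg_T(C)$.
3. $C$ is noncuppable, and it is also cappable.

**Proof.** For 1, if two c.e. degrees are below a given degree, then so is their join, and so is everything below them. The degree of $C$ is a nonzero member by Corollary 2. Part 2 is Corollary 2 again.

For 3, we use the two known results quoted in Section 1. Let $\mathbf a$ be a noncuppable $LR$-complete c.e. degree. Then $\deg_T(C)\le\mathbf a$. If $\deg_T(C)\vee\mathbf b=\mathbf0'$ for some c.e. $\mathbf b<\mathbf0'$, then $\mathbf a\vee\mathbf b=\mathbf0'$, which is impossible. So $C$ is noncuppable. Next, let $\mathbf a$ be an $LR$-complete c.e. degree that forms a minimal pair with some c.e. degree $\mathbf d$. Every degree below both $\deg_T(C)$ and $\mathbf d$ is below both $\mathbf a$ and $\mathbf d$, hence is $\mathbf0$. Since $\deg_T(C)$ is nonzero, it forms a minimal pair with $\mathbf d$. $\square$
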